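# Two minimal surfaces crossing orthogonally in $\mathbb R^4$: when is their union mass-minimizing mod 2?

## 1. Crossing complex curves: a guess and its tests

The union of two totally orthogonal planes in $\mathbb R^4$ minimizes area among surfaces counted mod 2, and it has a singular point. Is there a curved example, that is, a minimizing mod 2 surface that looks like two orthogonal planes at a singular point but is not exactly flat there?

The first guess is "yes, and it is easy": take any two minimal surfaces that cross totally orthogonally at a point and stay close to it. In $\mathbb C^2=\mathbb R^4$ the curves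
$$\{w=z^k\}\quad\text{and}\quad\{z=0\},\qquad k\ge 2,$$
cross in this way at $0$. Each is a complex curve, hence area-minimizing among oriented surfaces, and their common tangent cone is minimizing mod 2. What could go wrong? We shall see that "yes" is right and that "any two" is wrong: $k=2$ fails and $k\ge3$ works. First we fix the terms.

**Mod 2 chains.** A mod 2 2-chain of finite mass is $[M]$ for a 2-rectifiable set $M$ with $\mathcal H^2(M)<\infty$, taken up to null sets. The sum is the symmetric difference, and $\mathcal M([M])=\mathcal H^2(M)$. General flat chains are limits of such objects in the flat metric; those of finite mass are again rectifiable (Fleming, *Flat chains over a finite coefficient group*, Trans. AMS 121 (1966)). We use the push-forward: for smooth $F$ into $\mathbb R^2$ and compactly supported $[M]$, $F_\#[M]$ is carried by the points with an odd number of preimages in $M$ (up to a null set). It commutes with $\partial$. *Example.* $[P]+[P]=0$. The boundary of an annulus is the sum of its two circles, with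 no orientation to respect, so an annulus can be glued to two given circles in either sense. This freedom will decide the case $k=2$.

**Mass-minimizing.** Let $U\subset\mathbb R^4$ be open. A mod 2 2-chain $T$ in $U$ is mass-minimizing in $U$ if it has locally finite mass in $U$, $\partial T=0$ in $U$, and
$$\mathcal M(T\llcorner W)\le\mathcal M((T+X)\llcorner W)$$
for every mod 2 2-chain $X$ with compact support in $U$ and $\partial X=0$, and every compact $W\subset U$ containing $\operatorname{spt}X$ in its interior.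

**Regular and singular points.** A point $p\in\operatorname{spt}T\cap U$ is regular if near $p$ the chain $T$ is carried by a smooth embedded surface, and singular otherwise. The density is $\Theta(T,p)=\lim_{r\to0}\mathcal M(T\llcorner B_r(p))/(\pi r^2)$. A tangent cone at $p$ is a limit of rescalings $(T-p)/r_j$, $r_j\to0$.

**Total orthogonality.** Two 2-planes in $\mathbb R^4$ are totally orthogonal if every vector of one is orthogonal to every vector of the other. *Example.* The complex lines $\{w=0\}$ and $\{z=0\}$ are; $\{w=0\}$ and $\{w=z\}$ are not.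

Two known facts are given with the problem.

1. The cone $C=\{(x,y)\in\mathbb R^2\times\mathbb R^2: x=0\text{ or }y=0\}$ is a singular mass-minimizing 2-chain mod 2 in $\mathbb R^4$; more generally, the union of any two totally orthogonal 2-planes is mass-minimizing mod 2.
2. Up to rotation, $C$ is the only singular mass-minimizing 2-cone mod 2 in $\mathbb R^4$.

The precise question, posed in the notes at https://web.math.princeton.edu/~ochodosh/GMTnotes.pdf, is this. Are there an open $U$, a chain $T$ mass-minimizing mod 2 in $U$, and a singular point $p$ at which some tangent cone is a rotation of $C$, such that in no neighborhood of $p$ does $T$ coincide with a union of two totally orthogonal affine planes through $p$?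

**Test on complex lines.** Let $a\ne0$. The cone $[\{w=0\}]+[\{w=az\}]$ is a union of complex curves, so it minimizes among oriented competitors. But it is a singular cone and not a rotation of $C$, so by fact 2 it is not minimizing mod 2. Being complex is therefore no protection. A tilt away from total orthogonality, however small, destroys minimality.

This suggests how to attack $k=2$. The two surfaces are totally orthogonal at $0$, but the tangent plane of $\{w=z^2\}$ at $z=c$ is tilted by about $2|c|$. We may try to join the two sheets by a thin neck attached at $z=c$ rather than at $0$.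

**Energies on an annulus.** To measure necks we use the Dirichlet energy $E(h)=\frac12\int|\nabla h|^2$. Area is at most energy, with equality for conformal maps, and energy is conformally invariant in the domain. Let $0<\epsilon<1$, $L=\log\frac1\epsilon$, $\mathcal A=\{\epsilon\le|\zeta|\le1\}$, and let $h$ be the harmonic map on $\mathcal A$ (values in $\mathbb C^N$) with
$$h(e^{i\theta})=\sum_nA_ne^{in\theta},\qquad h(\epsilon e^{i\theta})=\sum_nC_ne^{in\theta}.$$
Write $\zeta=e^{-\tau+i\theta}$, $h=\sum f_n(\tau)e^{in\theta}$, $0\le\tau\le L$. Then $E(h)=\pi\sum_n\int_0^L(|f_n'|^2+n^2|f_n|^2)\,d\tau$, with $f_n(0)=A_n$, $f_n(L)=C_n$ and $f_n''=n^2f_n$. For $m=|n|\ge1$,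
$$f_n=\frac{A_n\sinh m(L-\tau)+C_n\sinh m\tau}{\sinh mL},\qquad \int_0^L(|f_n'|^2+m^2|f_n|^2)\,d\tau=\big[\operatorname{Re}\langle f_n',f_n\rangle\big]_0^L .$$
For $n=0$, $f_0$ is linear. With $\langle A,C\rangle=\sum_jA_j\overline{C_j}$ this gives
$$E(h)=\frac{\pi|A_0-C_0|^2}{L}+\pi\sum_{n\ne0}|n|\Big[(|A_n|^2+|C_n|^2)\coth|n|L-\frac{2\operatorname{Re}\langle A_n,C_n\rangle}{\sinh|n|L}\Big].\tag{1}$$
The harmonic map on the unit disc with boundary values $\sum A_ne^{in\theta}$ has energy $\pi\sum|n||A_n|^2$. Finally,
$$\coth mL-1=\frac{2\epsilon^{2m}}{1-\epsilon^{2m}},\qquad\frac1{\sinh mL}=\frac{2\epsilon^m}{1-\epsilon^{2m}}.\tag{2}$$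

**Test on $k=2$.** The dilation by $\lambda\in(0,1]$ carries $\{w=\lambda z^2\}$ to $\{w=z^2\}$ and fixes $\{z=0\}$. So consider $T_\lambda=[\{w=\lambda z^2\}]+[\{z=0\}]$ at unit scale. Take $L\ge4$ and $c=4\lambda\epsilon L$, so $c\le4Le^{-L}\le16e^{-4}<0.3$. Let $D_1$ be the part of $\{w=\lambda z^2\}$ over $|z-c|\le1$, parametrized conformally by $(c+\zeta,\lambda c^2+2\lambda c\zeta+\lambda\zeta^2)$, and let $D_2=\{(0,\zeta)\}$, $|\zeta|\le1$. Their areas are $\pi(1+4\lambda^2c^2+2\lambda^2)$ and $\pi$.

Let $h$ be the harmonic map on $\mathcal A$ equal to the first parametrization at $|\zeta|=1$ and to $(0,e^{i\theta})$ at $\zeta=\epsilon e^{i\theta}$. Mod 2, $\partial h_\#[\mathcal A]=\partial[D_1]+\partial[D_2]$, so $h_\#[\mathcal A]$ may replace $D_1\cup D_2$. The boundary values have norm less than $3$, and $|h|^2$ is subharmonic, so everything happens in $\overline{B_3}$. The Fourier coefficients are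
$$A_0=(c,\lambda c^2),\quad A_1=(1,2\lambda c),\quad A_2=(0,\lambda),\qquad C_1=(0,1),$$
and all others vanish. By (1),
$$\tfrac1\pi\big(E(h)-|D_1|-|D_2|\big)=\frac{c^2+\lambda^2c^4}{L}+(2+4\lambda^2c^2)(\coth L-1)+2\lambda^2(\coth2L-1)-\frac{4\lambda c}{\sinh L}.$$
Here $c^2/L=16\lambda^2\epsilon^2L$ and $\lambda^2c^4/L\le\frac14c^2/L=4\lambda^2\epsilon^2L$. By (2), the second term is at most $3\cdot\frac83\epsilon^2=8\epsilon^2$, the third is at most $2\epsilon^2$, and the last is at most $-8\lambda c\epsilon=-32\lambda^2\epsilon^2L$. The total is at most $\epsilon^2(10-12\lambda^2L)$, which is negative once $L>1/\lambda^2$. So $T_\lambda$ is not minimizing in any open set containing $\overline{B_4}$. Scaling back, $[\{w=z^2\}]+[\{z=0\}]$ is not minimizing in any open set containing $\overline{B_{4\lambda}}$. As $\lambda$ is arbitrary, it is not minimizing in any neighborhood of $0$. The guess "any two" is false.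

There is no conflict with complex curves being minimizing among oriented surfaces. The inner circle of our neck runs as $e^{i\theta}$, so with orientations its boundary is $\partial D_1-\partial D_2$. With the other sense, $(0,e^{-i\theta})$, the entry $1$ sits in mode $-1$ and does not interact with $A_1$; all terms of the difference are then positive.

**Test on $k=3$.** Repeat this with $w=\lambda z^3$, any real $c$ and $L\ge4$. Now $A_1=(1,3\lambda c^2)$, and the difference divided by $\pi$ is a sum of positive terms plus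
$$\frac{c^2}{L}-\frac{6\lambda c^2}{\sinh L}=c^2\Big(\frac1L-\frac{12\lambda\epsilon}{1-\epsilon^2}\Big)\ge0,$$
since $12\,\epsilon L\le48e^{-4}<0.88<1-\epsilon^2$. These necks never win. Moving the neck by $c$ costs about $c^2/L$, and the gain is about $\epsilon$ times the tilt at $c$. If the tilt is of order $c$, then $c\sim\epsilon L$ makes the gain beat all costs. If the tilt is of order $c^2$, the gain $\epsilon c^2$ is less than the cost. So what should matter is whether the tilt starts at first order, that is, whether the second fundamental form vanishes.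

## 2. Vanishing second fundamental form as the exact condition

Write $\mathbb R^4=\mathbb R^2\times\mathbb R^2\ni(x,y)$, $P_1=\{y=0\}$, $P_2=\{x=0\}$. If a surface through $0$ with tangent plane $P_1$ is written as $y=u(x)$, then $u(0)=0$, $Du(0)=0$, and its second fundamental form at $0$ is $D^2u(0)$. For $w=z^k$ it is nonzero for $k=2$ and zero for $k\ge3$.

**Setting (∗).** $S_1,S_2$ are smooth embedded minimal surfaces through $p$ with $T_pS_1,T_pS_2$ totally orthogonal. $II_i$ is the second fundamental form of $S_i$ at $p$.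

**Theorem A.** In (∗), if $II_1=0=II_2$, then $[S_1]+[S_2]$ is mass-minimizing mod 2 in some neighborhood $U$ of $p$.

**Corollary (answer to the question: yes).** Let $S_1=\{w=z^3\}$, $S_2=\{z=0\}$ in $\mathbb C^2=\mathbb R^4$, $p=0$. For a small neighborhood $U$ of $0$, $T=[S_1]+[S_2]$ is mass-minimizing mod 2 in $U$. Its tangent cone at the singular point $0$ is $C$, and in no neighborhood of $0$ is $T$ a union of two totally orthogonal planes.

**Theorem B (converse).** In (∗), if $II_1\ne0$ or $II_2\ne0$, then $[S_1]+[S_2]$ is not mass-minimizing mod 2 in any neighborhood of $p$. (So $\{z(w-z^k)=0\}$, $k\ge2$, is minimizing mod 2 near $0$ iff $k\ge3$.)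

**Theorem C (classification).** Let $T$ be mass-minimizing mod 2 in $U\subset\mathbb R^4$ and let $p$ be a singular point at which some tangent cone is a rotation of $C$. Then near $p$, $T=[S_1]+[S_2]$ with $S_1,S_2$ as in (∗), $S_1\cap S_2=\{p\}$ and $II_1=II_2=0$. Conversely every such pair is mass-minimizing near $p$.

**Proof of the Corollary from Theorem A.** $S_1$ is a holomorphic graph, hence minimal, and the first and second derivatives of $z^3$ vanish at $0$. So (∗) holds with $II_1=II_2=0$, and Theorem A applies. The tangent cone at $0$ is $P_1\cup P_2=C$. The density at $0$ is $2$, while at a regular point it is $1$, so $0$ is singular. If $T$ were a union of two planes near $0$, these would be its tangent planes $P_1$ and $P_2$; but the points $(z,z^3)$ with $z\ne0$ lie in neither. $\square$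

The answer to the question needs only Theorem A, which occupies Sections 3–6.

## 3. Two maps to the plane in place of a calibration

A calibration is a closed form that integrates over oriented surfaces, and mod 2 chains have no orientation. The replacement is a pair of maps to $\mathbb R^2$: we count preimages mod 2 and use absolute values. Let $dA$ be the area form of $\mathbb R^2$.

**Lemma 1.** Let $S_1,S_2\subset U$ be smooth embedded surfaces that are closed in $U$, with $\mathcal H^2(S_1\cap S_2)=0$. Suppose there are smooth $F_1,F_2:U\to\mathbb R^2$ with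

- (a) $F_i|_{S_i}$ injective and area-preserving, for $i=1,2$;
- (b) $F_1$ constant on $S_2$, and $F_2$ constant on $S_1$;
- (c) $|F_1^*dA(\zeta)|+|F_2^*dA(\zeta)|\le1$ at every point of $U$, for every unit simple 2-vector $\zeta$.

Then $T=[S_1]+[S_2]$ is mass-minimizing mod 2 in $U$.

**Proof.** As the $S_i$ are embedded and closed in $U$, $T$ has locally finite mass and $\partial T=0$ in $U$. Let $X,W$ be as in the definition. Since $\operatorname{spt}X\subset\operatorname{int}W$, $(T+X)\llcorner W$ is the chain $R:=T\llcorner W+X$. If $\mathcal M(R)=\infty$ there is nothing to prove. Otherwise $X=R+T\llcorner W$ has finite mass, and by Fleming's theorem $R=[M']$ with $M'\subset W$ 2-rectifiable and $\mathcal M(R)=\mathcal H^2(M')$.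

The chain $F_{1\#}X$ is a compactly supported mod 2 2-cycle of finite mass in $\mathbb R^2$. It is $[E]$ for a bounded measurable set $E$, and by the constancy theorem a 2-cycle in $\mathbb R^2$ is $0$ or all of $[\mathbb R^2]$; hence $F_{1\#}X=0$. So
$$F_{1\#}R=F_{1\#}(T\llcorner W)=[F_1(S_1\cap W)],$$
because $F_1$ is injective on $S_1$ and pushes $S_2$ to a point. Therefore the number $N(\cdot)$ of preimages under $F_1|_{M'}$ is odd at almost every point of $F_1(S_1\cap W)$, in particular at least $1$ there. Let $\tau$ be the unit simple tangent 2-vector of $M'$ (up to sign). The Jacobian of $F_1|_{M'}$ is $|F_1^*dA(\tau)|$, and the area formula gives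
$$\int_{M'}|F_1^*dA(\tau)|\,d\mathcal H^2=\int_{\mathbb R^2}N\ge|F_1(S_1\cap W)|=\mathcal H^2(S_1\cap W).$$
The same holds with index 2. Adding and using (c),
$$\mathcal M(R)=\mathcal H^2(M')\ge\int_{M'}\big(|F_1^*dA(\tau)|+|F_2^*dA(\tau)|\big)d\mathcal H^2\ge\mathcal H^2(S_1\cap W)+\mathcal H^2(S_2\cap W)=\mathcal M(T\llcorner W).\quad\square$$

Condition (c) is about comass. The **comass** of a 2-covector $\varphi$ is the maximum of $\varphi(\zeta)$ over unit simple 2-vectors $\zeta$. Condition (c) says exactly that $F_1^*dA+F_2^*dA$ and $F_1^*dA-F_2^*dA$ both have comass at most $1$. In dimension 4 the comass is explicit.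

**Lemma 2.** Let $e_1,\dots,e_4$ be an orthonormal basis, $e_{ij}=e_i\wedge e_j$, and
$$\Sigma_1=e_{12}+e_{34},\ \Sigma_2=e_{13}-e_{24},\ \Sigma_3=e_{14}+e_{23},\qquad \Pi_1=e_{12}-e_{34},\ \Pi_2=e_{13}+e_{24},\ \Pi_3=e_{14}-e_{23}.$$
Then $\varphi=\sum X_i\Sigma_i+\sum Y_i\Pi_i$ has comass $|X|+|Y|$.

**Proof.** Orient by $e_{1234}$. The $\Sigma_i$ are self-dual, the $\Pi_i$ anti-self-dual, and all six are mutually orthogonal of norm $\sqrt2$. A 2-vector $\zeta=\zeta^++\zeta^-$ is simple iff $0=\zeta\wedge\zeta=(|\zeta^+|^2-|\zeta^-|^2)e_{1234}$. So the unit simple 2-vectors are exactly the sums with $|\zeta^+|=|\zeta^-|=1/\sqrt2$. Since $\varphi^+$ and $\varphi^-$ have norms $\sqrt2|X|$ and $\sqrt2|Y|$, the maximum of $\langle\varphi^+,\zeta^+\rangle+\langle\varphi^-,\zeta^-\rangle$ is $|X|+|Y|$. $\square$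

*Example.* $dx_1\wedge dx_2\pm dy_1\wedge dy_2$ has norm $\sqrt2$ but comass $1$: it is $\Sigma_1$ or $\Pi_1$. So Lemma 1 with $F_1=x$, $F_2=y$, $U=\mathbb R^4$ shows that two totally orthogonal planes are mass-minimizing mod 2, which is known fact 1.

The equality case shows the danger. $\Sigma_1$ attains its comass on every 2-vector with $\zeta^+=\frac12\Sigma_1$, a whole 2-sphere of planes, and this happens at every point of $\mathbb R^4$. Even away from the two surfaces there is no room for a perturbation.

## 4. Area-preserving extensions that kill the normals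

From here to the end of Section 6 we are in the situation of Theorem A, with $p=0$, $T_0S_i=P_i$, $S_1=\{y=u(x)\}$ and $S_2=\{x=v(y)\}$ near $0$. All derivatives of $u,v$ of order at most $2$ vanish at $0$. Let $\rho=|(x,y)|$.

What does Lemma 1 force on $F_1$ along $S_1$? Write $\alpha=F_1^*dA$ and let $e_1,e_2$ be an orthonormal frame of $TS_1$ with $\alpha(e_1,e_2)=1$, and $n$ a unit normal. Since $|\alpha|\le1$ on unit simple 2-vectors, $\theta\mapsto\alpha(e_1,\cos\theta\,e_2+\sin\theta\,n)$ is maximal at $\theta=0$, so $\alpha(e_1,n)=0$, and likewise $\alpha(e_2,n)=0$. As $dF_1(e_1),dF_1(e_2)$ are independent, $dF_1(n)=0$. So $F_1$ must have three properties: area-preserving on $S_1$, $dF_1$ kills $NS_1$, and constant on $S_2$. We first build maps $G_1,G_2$ with exactly these properties and as close to $x,y$ as possible.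

**Notation.** For smooth $f$ near $0$ write $f\in\mathcal O_m$ if all Taylor coefficients of order less than $m$ at $0$ vanish. Then $|f|\le\text{const}\cdot\rho^m$ near $0$; derivatives of $f$ lie in $\mathcal O_{m-1}$; products add the indices; and the class is invariant under diffeomorphisms fixing $0$. We write $f=f'+\mathcal O_m$ for $f-f'\in\mathcal O_m$, also for vectors and matrices. Ordinary $O(\cdot)$ denotes absolute-value bounds near $0$ with constants depending only on $u,v$. With $(Du)_{ki}=\partial_iu_k$ we have $(Du^Ty)_i=\sum_k\partial_iu_k\,y_k$.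

We have $u,v\in\mathcal O_3$. The minimal surface system $g^{ij}\partial_{ij}u=0$, with $g_{ij}=\delta_{ij}+\partial_iu\cdot\partial_ju=\delta_{ij}+\mathcal O_4$, gives
$$\Delta u=(\delta^{ij}-g^{ij})\partial_{ij}u\in\mathcal O_5,\qquad\text{and likewise }\Delta v\in\mathcal O_5.\tag{3}$$

**Step 1: straightening coordinates.** *Purpose: to make both surfaces coordinate planes.* Let $\xi=x-v(y)$, $\eta=y-u(x)$. These are coordinates near $0$, equal to $(x,y)+\mathcal O_3$, and $S_1=\{\eta=0\}$, $S_2=\{\xi=0\}$.

**Step 2: an area-preserving chart of $S_1$.** *Purpose: to fix $G_1$ on $S_1$.* On $S_1$, $\xi=x-v(u(x))=x+\mathcal O_9$ is a coordinate; let $x=x(\xi)$ be the inverse. The area form of $S_1$ is $\sqrt{\det g_{ij}}\,dx_1\wedge dx_2=j_1(\xi)\,d\xi_1\wedge d\xi_2$ with $j_1=1+\mathcal O_4$. Put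
$$g_1(\xi)=\Big(\int_0^{\xi_1}j_1(t,\xi_2)\,dt,\ \xi_2\Big)=\xi+\mathcal O_5 .$$
Then $\det Dg_1=j_1$, so $g_1^*dA$ is the area form of $S_1$. Since $j_1>0$, $g_1$ is strictly increasing in $\xi_1$ for fixed $\xi_2$, hence injective on small discs $\{|\xi|<\delta\}$.

**Step 3: killing the normals.** *Purpose: to choose the part of $G_1$ linear in $\eta$.* The normal space of $S_1$ is $\{(-Du^Tn,n):n\in\mathbb R^2\}$, because tangent vectors are $(e,Du\,e)$. On the vector $(-Du^Tn,n)$, $d\xi=dx-Dv\,dy$ and $d\eta=dy-Du\,dx$ take the values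
$$d\xi=-(Du^T+Dv(u(x)))n,\qquad d\eta=(I+Du\,Du^T)n .$$
So define, at $x=x(\xi)$,
$$L_1(\xi)=Dg_1\,(Du^T+Dv(u(x)))(I+Du\,Du^T)^{-1},\qquad G_1=g_1(\xi)+L_1(\xi)\eta .$$
Here $Dg_1=I+\mathcal O_4$, $Dv(u(x))\in\mathcal O_6$, $Du\,Du^T\in\mathcal O_4$ and $x(\xi)=\xi+\mathcal O_9$, so $L_1(\xi)=Du(\xi)^T+\mathcal O_4$. We read off three properties.

- $G_1=0$ on $S_2=\{\xi=0\}$, since $g_1(0)=0$ and $L_1(0)=0$.
- On $S_1$, $G_1=g_1(\xi)$ and $dG_1=Dg_1\,d\xi+L_1\,d\eta$ vanishes on $NS_1$. So on $S_1$ the form $\alpha_0:=G_1^*dA$ is the area form of $TS_1$ extended by $0$ on $NS_1$.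
- $G_1=x-v(y)+Du(x)^Ty+\mathcal O_5$. Indeed $Du(\xi)-Du(x)\in\mathcal O_4$, because $\xi-x\in\mathcal O_3$ and $D^2u\in\mathcal O_1$; and $Du(x)^T(\eta-y)=-Du(x)^Tu(x)\in\mathcal O_5$.

Symmetrically, $G_2=g_2(\eta)+L_2(\eta)\xi=y-u(x)+Dv(y)^Tx+\mathcal O_5$, with the three properties after exchanging the roles of $S_1$ and $S_2$.

*Example.* For $S_1=\{w=z^3\}$, $S_2=\{z=0\}$ we have $v=0$, $\xi=z$, $\eta=w-z^3$, and $Du$ is multiplication by $3z^2$, so $Du^T$ is multiplication by $3\bar z^2$. Since $S_2$ is flat and $Du(0)=0$, we get $g_2(\eta)=\eta$, $L_2=0$, hence $G_2=w-z^3$ exactly, while $G_1=z-0+3\bar z^2w+\mathcal O_5$.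

**Step 4: distances to the surfaces.** *Purpose: to have one scale for all errors.* Let $r=|G_1|$, $s=|G_2|$, $t=r^2+s^2$. As $G_1=0$ on $\{\xi=0\}$ we have $G_1=M\xi$ with $M=\int_0^1\partial_\xi G_1(\tau\xi,\eta)\,d\tau=I+O(\rho^2)$. Hence $r=(1+O(\rho^2))|\xi|$, and similarly $s=(1+O(\rho^2))|\eta|$. Also $|\xi|^2+|\eta|^2=(1+O(\rho^2))\rho^2$. So near $0$
$$\tfrac12|\xi|\le r\le2|\xi|,\qquad\tfrac12|\eta|\le s\le2|\eta|,\qquad\tfrac12\rho^2\le t\le2\rho^2,\tag{4}$$
and $\{r=0\}=S_2$, $\{s=0\}=S_1$.

**Step 5: three estimates.** *Purpose: to show that $dG_1,dG_2$ are orthonormal up to errors carrying the right factors of $r$ and $s$.* With $m_i:=|dG_{i,1}\wedge dG_{i,2}|$ we claim, near $0$: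

- (E1) $\langle dG_{1,i},dG_{2,j}\rangle=O(rs\rho^2)$;
- (E2) $\langle dG_{1,i},dG_{1,j}\rangle=\delta_{ij}+O(\rho^2)$, and the same for $G_2$;
- (E3) $m_1=1+O(s^2\rho^2)$ and $m_2=1+O(r^2\rho^2)$.

*Proof of (E1).* Let $f=\langle dG_{1,i},dG_{2,j}\rangle$. Since $G_1-x$ and $G_2-y$ lie in $\mathcal O_3$, modulo $\mathcal O_4$ the function $f$ equals
$$\partial_{x_i}(G_{2,j}-y_j)+\partial_{y_j}(G_{1,i}-x_i)=(-\partial_iu_j+\partial_jv_i)+(-\partial_jv_i+\partial_iu_j)=0,$$
so $f\in\mathcal O_4$. On $S_1$ the gradients of $G_{1,i}$ lie in $TS_1$, because $dG_1$ kills $NS_1$, while $dG_2$ kills $TS_1$, because $G_2=0$ on $S_1$. So $f=0$ on $S_1$, and likewise on $S_2$. A function vanishing on $\{\xi=0\}$ and on $\{\eta=0\}$ satisfies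
$$f=\sum_{k,l}\xi_k\eta_l\int_0^1\!\!\int_0^1(\partial_{\xi_k}\partial_{\eta_l}f)(\tau\xi,\tau'\eta)\,d\tau\,d\tau'=O(|\xi||\eta|\rho^2),$$
since $\partial_{\xi_k}\partial_{\eta_l}f\in\mathcal O_2$. Now use (4).

*Proof of (E2).* $dG_{1,i}=dx_i+\mathcal O_2$ and $dG_{2,j}=dy_j+\mathcal O_2$.

*Proof of (E3).* We treat $m_1$; the argument for $m_2$ is the same. It has three parts.

First, $m_1-1\in\mathcal O_4$. Indeed
$$m_1^2=\det\langle dG_{1,i},dG_{1,j}\rangle=1+2\sum_i\partial_{x_i}(G_{1,i}-x_i)+\mathcal O_4=1+2\,\Delta u\cdot y+\mathcal O_4=1+\mathcal O_4$$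
by (3). In particular $m_1$ is smooth near $0$.

Second, $m_1\equiv1$ on $S_1$, since $\alpha_0$ there is an area form extended by zero. So tangential derivatives of $m_1$ vanish on $S_1$.

Third, normal derivatives vanish on $S_1$; here the minimality of $S_1$ enters again. Let $q\in S_1$, let $V$ be a smooth vector field near $q$ that is normal to $S_1$ along $S_1$, with flow $\psi_\sigma$, and let $e_1,e_2$ be a positively oriented orthonormal frame of $T_qS_1$. Since $d\alpha_0=0$ and $\iota_V\alpha_0=0$ at points of $S_1$,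
$$\tfrac{d}{d\sigma}\Big|_0(\psi_\sigma^*\alpha_0)|_{S_1}=d(\iota_V\alpha_0|_{S_1})=0 .$$
By minimality, $\frac{d}{d\sigma}|_0|d\psi_\sigma e_1\wedge d\psi_\sigma e_2|=\operatorname{div}_{S_1}V=0$ at $q$. The function
$$\sigma\mapsto m_1(\psi_\sigma(q))\,|d\psi_\sigma e_1\wedge d\psi_\sigma e_2|-\alpha_0(d\psi_\sigma e_1\wedge d\psi_\sigma e_2)$$
is nonnegative, because $\alpha_0$ is simple of norm $m_1$, and it is $0$ at $\sigma=0$. So its derivative at $0$ vanishes, that is, $V(m_1)(q)=0$.

Hence $m_1-1$ and $dm_1$ vanish on $S_1=\{\eta=0\}$, and Taylor's formula in $\eta$ gives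
$$m_1-1=\sum_{k,l}\eta_k\eta_l\int_0^1(1-\tau)\,\partial_{\eta_k}\partial_{\eta_l}m_1(\xi,\tau\eta)\,d\tau=O(|\eta|^2\rho^2).\qquad\square$$

## 5. Why $G_1,G_2$ do not suffice, and where slack can come from

The natural attempt is $F_i=G_i$ in Lemma 1. Conditions (a) and (b) hold by construction. Condition (c) fails already in the example $w=z^3$. There $G_2=w-z^3$ is holomorphic, so
$$m_2=|\partial_zG_2|^2+|\partial_wG_2|^2=1+9|z|^4>1\qquad(z\ne0).$$
The comass of $G_2^*dA$ exceeds $1$ at every point off $S_2$. The excess is only $O(r^2\rho^2)$, as (E3) says, but Section 3 showed that the flat model has no slack to absorb it. We need maps $F_i$ that agree with $G_i$ on the surfaces and lose a little area elsewhere. Let us see in the flat model what can be gained.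

Let $G_1=x$, $G_2=y$, $r=|x|$, $s=|y|$, with angles $\Theta_1,\Theta_2$, and let $p_1=dr$, $p_2=r\,d\Theta_1$, $p_3=ds$, $p_4=s\,d\Theta_2$, an orthonormal coframe where $r,s>0$; put $p_{ij}=p_i\wedge p_j$. If $F_1$ is $G_1$ times a positive function, then $F_1$ has the same angle, and
$$F_1^*dA=\tfrac12d(|F_1|^2)\wedge d\Theta_1 .$$

**Quadratic damping.** Take $|F_1|^2=r^2(1-\lambda s^2)$, $|F_2|^2=s^2(1-\mu r^2)$. Then
$$F_1^*dA=(1-\lambda s^2)p_{12}+\lambda rs\,p_{23},\qquad F_2^*dA=(1-\mu r^2)p_{34}-\mu rs\,p_{14}.$$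
The loss in the main coefficient comes with a cross term. For the sum, with $e_i=p_i$ in Lemma 2, $X_1=1-\frac12(\lambda s^2+\mu r^2)$, $X_3=\frac12(\lambda-\mu)rs$, $Y_1=\frac12(\mu r^2-\lambda s^2)$, $Y_3=-\frac12(\lambda+\mu)rs$. If the comass is at most $1$, then $|Y|\le1-|X|\le1-X_1$. Squaring,
$$(\mu r^2-\lambda s^2)^2+(\lambda+\mu)^2r^2s^2\le(\mu r^2+\lambda s^2)^2,\quad\text{i.e.}\quad(\lambda+\mu)^2\le4\lambda\mu,$$
so $\lambda=\mu$. And if $\lambda=\mu\ge0$ (and $t$ is small) then $|X|=1-\frac12\lambda t$, $|Y|=\frac12\lambda\sqrt{(r^2-s^2)^2+4r^2s^2}=\frac12\lambda t$: the comass is exactly $1$. Quadratic damping is allowed, but it is perfectly balanced and gives no slack.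

**Quartic correction.** Now take $\lambda=\mu=1$ and add a higher term:
$$|F_1|^2=r^2-r^2s^2-Kr^4s^2,\qquad|F_2|^2=s^2-r^2s^2-Kr^2s^4 .$$
The losses become $A=s^2(1+2Kr^2)$ and $B=r^2(1+2Ks^2)$, and the cross coefficients $g=rs(1+Kr^2)$ and $h=rs(1+Ks^2)$. The balance that had to be nonnegative is, up to smaller terms, $AB-\frac14(g+h)^2$, and to leading order
$$AB\approx r^2s^2(1+2Kt),\qquad\tfrac14(g+h)^2=r^2s^2(1+\tfrac12Kt)^2\approx r^2s^2(1+Kt).$$
The slack is $K\,r^2s^2\,t$. Differentiating $r^4$ in the $r$-direction doubles the $K$-term in $A$, but not in $g$. The quadratic part cannot be dropped: with $|F_1|^2=r^2-Kr^4s^2$ and $|F_2|^2=s^2-Kr^2s^4$ one gets $AB=4K^2r^4s^4$ and $\frac14(g+h)^2=\frac14K^2r^2s^2t^2$, and at $s=8r$ the second is larger.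

So errors in the balance are harmless if they are at most a constant times $r^2s^2t$. This is the case when $A$ is known up to $O(s^2t)$, $B$ up to $O(r^2t)$ and the cross terms up to $O(rst)$. Those are precisely the shapes of (E3) and (E1).

## 6. The comass inequality in the curved case, and the end of the proof of Theorem A

For a constant $K\ge1$ to be chosen, let
$$F_1=G_1\sqrt{1-s^2(1+Kr^2)},\quad F_2=G_2\sqrt{1-r^2(1+Ks^2)},\quad\alpha=F_1^*dA,\quad\beta=F_2^*dA .$$
These are smooth near $0$, since $r^2,s^2$ are smooth and small.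

**Claim.** For suitable $K$, in a neighborhood of $0$, $|\alpha(\zeta)|+|\beta(\zeta)|\le1$ for every unit simple 2-vector $\zeta$.

By continuity it suffices to work on the dense set $\{r,s>0\}$.

**Step 1: polar form.** *Purpose: to write $\alpha,\beta$ in a frame adapted to the damping.* Write $G_1=re^{i\Theta_1}$, $G_2=se^{i\Theta_2}$ and $p_1=dr$, $p_2=r\,d\Theta_1$, $p_3=ds$, $p_4=s\,d\Theta_2$, now with the curved $G_i$. Since $|F_1|^2=r^2-r^2s^2-Kr^4s^2$,
$$\tfrac12d|F_1|^2=\big(1-s^2(1+2Kr^2)\big)r\,dr-r^2s(1+Kr^2)\,ds,$$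
and wedging with $d\Theta_1$,
$$\alpha=\big(1-s^2(1+2Kr^2)\big)p_{12}+g\,p_{23},\qquad g=rs(1+Kr^2),$$
$$\beta=\big(1-r^2(1+2Ks^2)\big)p_{34}-h\,p_{14},\qquad h=rs(1+Ks^2),$$
the second in the same way.

**Step 2: an orthonormal frame.** *Purpose: $p_1,\dots,p_4$ are only almost orthonormal, and Lemma 2 needs an orthonormal frame.* Pointwise $(p_1,p_2)$ is a rotation of $(dG_{1,1},dG_{1,2})$ and $(p_3,p_4)$ one of $(dG_{2,1},dG_{2,2})$. So by (E1)–(E3) the Gram matrix of the $p_i$ is $\delta_{ij}+O(\rho^2)$ within the blocks $\{1,2\}$, $\{3,4\}$ and $O(rs\rho^2)$ across blocks, and $|p_{12}|=m_1$, $|p_{34}|=m_2$. Let $e_1,e_2$ be the Gram–Schmidt basis of $\mathcal W=\operatorname{span}(p_1,p_2)$, and $e_3,e_4$ the Gram–Schmidt basis obtained from the projections of $p_3,p_4$ to $\mathcal W^\perp$. Then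
$$p_1=(1+O(\rho^2))e_1,\qquad p_2=O(\rho^2)e_1+(1+O(\rho^2))e_2,$$
$$p_3=(1+O(\rho^2))e_3+w_3,\qquad p_4=O(\rho^2)e_3+(1+O(\rho^2))e_4+w_4,$$
with $w_3,w_4\in\mathcal W$ of size $O(rs\rho^2)$. Call combinations of $e_{13},e_{14},e_{23},e_{24}$ *cross terms*. Multiplying out:

- $p_{12}=m_1e_{12}$.
- $p_{34}=m_2'e_{34}+(\text{cross of size }O(rs\rho^2))+O(r^2s^2\rho^4)e_{12}$, where the last term is $w_3\wedge w_4$. Comparing norms, $m_2'^2=m_2^2-O(r^2s^2\rho^4)$, so $m_2'=1+O(r^2\rho^2)$.
- $p_{23}=e_{23}+O(\rho^2)\,\text{cross}+O(rs\rho^2)e_{12}$ and $p_{14}=e_{14}+O(\rho^2)\,\text{cross}+O(rs\rho^2)e_{12}$, with no $e_{34}$ component.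

**Step 3: collecting the errors.** *Purpose: to reach the three error shapes announced in Section 5, with a constant that does not see $K$.* Restrict to $Kt\le\frac14$ and $t\le\frac18$. Then $g,h\le2rs$, and the factors $1-s^2(1+2Kr^2)$, $1-r^2(1+2Ks^2)$ lie in $[0,1]$. For $\varepsilon=\pm1$,
$$\alpha+\varepsilon\beta=a\,e_{12}+\varepsilon b\,e_{34}+g\,e_{23}-\varepsilon h\,e_{14}+\ell,\qquad\ell\text{ cross}.$$
The coefficient $a$ is $(1-s^2(1+2Kr^2))m_1$ plus contributions $O(r^2s^2\rho^4)$ from $p_{34}$ and $O(rs)\cdot O(rs\rho^2)$ from $p_{23},p_{14}$. All deviations from $1-s^2(1+2Kr^2)$ are $O(s^2\rho^2)$. The coefficient $b$ is exactly $(1-r^2(1+2Ks^2))m_2'$. The cross term $\ell$ has size $O(rs\rho^2)+(g+h)O(\rho^2)=O(rs\rho^2)$. Since $\rho^2\le2t$, there is $C_1\ge1$, independent of $K$, such that with $A=1-a$, $B=1-b$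
$$|A-s^2(1+2Kr^2)|\le C_1s^2t,\qquad|B-r^2(1+2Ks^2)|\le C_1r^2t,\qquad|\ell|\le C_1rst.\tag{5}$$

**Step 4: reduction to one scalar inequality.** *Purpose: to express "comass at most $1$" by $A,B$ and the cross terms.* Take first $\varepsilon=1$, with $X,Y$ as in Lemma 2. Then $X_1=\frac{a+b}2$ and $Y_1=\frac{a-b}2$, and $g\,e_{23}-h\,e_{14}$ contributes $\frac{g-h}2$ to $X_3$ and $-\frac{g+h}2$ to $Y_3$. As $g-h=Krs(r^2-s^2)$ and $\frac12(g+h)=rs(1+\frac12Kt)$,
$$X_\perp:=|(X_2,X_3)|\le\tfrac12|g-h|+|\ell|\le rs(K+C_1)t,\qquad Y_\perp:=|(Y_2,Y_3)|\le rs(1+\tfrac12Kt+C_1t).\tag{6}$$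
For $\varepsilon=-1$ we have $X_1=\frac{a-b}2$, $Y_1=\frac{a+b}2$, and the contributions to $X_3,Y_3$ are $\frac{g+h}2$ and $\frac{h-g}2$. The roles of $X$ and $Y$ are exchanged, with the same bounds. So it suffices to treat $\varepsilon=1$.

Now choose
$$K=6C_1+2\qquad\text{and then }t\text{ so small that}\quad(K+C_1)^2t\le1,\quad C_1t\le\tfrac12,\quad t\le\tfrac18,\quad Kt\le\tfrac14.$$
By (5), $\frac12s^2\le A\le2s^2$ and $\frac12r^2\le B\le2r^2$. So $S:=\frac{A+B}2$ satisfies $\frac t4\le S\le t$, and $X_1=1-S\ge\frac12$. Hence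
$$|X|\le X_1+\frac{X_\perp^2}{2X_1}\le1-S+X_\perp^2,\qquad|Y|=\sqrt{\tfrac14(A-B)^2+Y_\perp^2}.$$
By (6), $X_\perp^2\le r^2s^2(K+C_1)^2t^2\le r^2s^2t\le t^3\le\frac t4\le S$. So $|X|+|Y|\le1$ follows from $\frac14(A-B)^2+Y_\perp^2\le(S-X_\perp^2)^2$. Since $S^2-\frac14(A-B)^2=AB$, this in turn follows from
$$AB\ge Y_\perp^2+2SX_\perp^2.\tag{7}$$

**Step 5: the scalar inequality.** *Purpose: to see the slack $Kr^2s^2t$ beat all errors.* By (5), and dropping the nonnegative terms $4K^2r^2s^2$ and $C_1^2t^2$,
$$AB\ge r^2s^2(1+2Kr^2-C_1t)(1+2Ks^2-C_1t)\ge r^2s^2(1+2Kt-2C_1t-2KC_1t^2)\ge r^2s^2(1+2Kt-4C_1t),$$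
the last step by $Kt\le\frac14$. By (6) and $(\frac12K+C_1)^2t\le1$,
$$Y_\perp^2\le r^2s^2\big(1+Kt+2C_1t+(\tfrac12K+C_1)^2t^2\big)\le r^2s^2(1+Kt+2C_1t+t),$$
and $2SX_\perp^2\le2t\cdot r^2s^2t\le r^2s^2t$. Therefore
$$AB-Y_\perp^2-2SX_\perp^2\ge r^2s^2t\,(K-6C_1-2)=0,$$
which is (7). So $\alpha\pm\beta$ have comass at most $1$, and the Claim is proved. $\square$

**Step 6: conclusion of Theorem A.** *Purpose: to check the hypotheses of Lemma 1.* Let $U=\{|\xi|<\delta,|\eta|<\delta\}$ with $\delta$ so small that everything above holds on $U$. Then $S_1\cap U=\{\eta=0,|\xi|<\delta\}$ and $S_2\cap U=\{\xi=0,|\eta|<\delta\}$ are embedded, closed in $U$, and meet only at $0$. On $S_1$ we have $s=0$, so $F_1=G_1=g_1(\xi)$, which is injective and area-preserving; and $F_1=0$ on $S_2$ because $G_1=0$ there. Likewise $F_2=g_2(\eta)$ on $S_2$ and $F_2=0$ on $S_1$. This is (a) and (b), and the Claim is (c). Lemma 1 gives that $[S_1]+[S_2]$ is mass-minimizing mod 2 in $U$. $\blacksquare$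

Here is where $II_i=0$ entered. If $u$ and $v$ were only in $\mathcal O_2$, the argument for (E1) would give $f\in\mathcal O_2$ and hence only $O(rs)$. That is the size of the main cross terms $g,h$, and no choice of $K$ in Step 5 would absorb it. Theorem B shows that this is not an artifact of the method.

## 7. Necks across a tilted crossing: proof of Theorem B

By symmetry let $II_1\ne0$; put $p=0$, $T_0S_i=P_i$. We carry out the neck construction of Section 1 in general. Let $U$ be any neighborhood of $0$, $T=[S_1]+[S_2]$, and let $B_\varrho(0)\subset U$ be a ball in which $S_1,S_2$ are embedded without boundary and $S_1\cap S_2=\{0\}$.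

**Step 1: discs with movable center.** *Purpose: to parametrize a disc in $S_1$ conformally, with the center at a nearby point.* Choose isothermal parametrizations $\Phi_i:\overline{\mathbb D}\to D_i\subset S_i\cap B_{\varrho/2}$: conformal diffeomorphisms, smooth up to the boundary, onto closed disc neighborhoods of $0$, with $\Phi_i(0)=0$. They are harmonic because $S_i$ is minimal. For $|c|\le\frac12$ put
$$\Phi_1^c=\Phi_1\circ\mu_c,\qquad\mu_c(\zeta)=\frac{\zeta+c}{1+\bar c\zeta}.$$
This is again conformal and harmonic onto $D_1$. Regard $\mathbb R^4\subset\mathbb C^4$ and write $\Phi_1^c(e^{i\theta})=\sum A_ne^{in\theta}$, $\Phi_2(e^{i\theta})=\sum B_ne^{in\theta}$. Then $A_{-n}=\overline{A_n}$, $B_{-n}=\overline{B_n}$, and since $\mu_c(0)=c$, $\mu_c'(0)=1-|c|^2$,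
$$A_0=\Phi_1(c),\qquad A_1=(1-|c|^2)\,\partial_\zeta\Phi_1(c),\qquad B_0=0,\qquad B_1=\partial_\zeta\Phi_2(0).$$
By conformality $|D_1|=\pi\sum|n||A_n|^2$ and $|D_2|=\pi\sum|n||B_n|^2$.

**Step 2: the competitor.** *Purpose: to replace $D_1\cup D_2$ by a neck.* For $0<\epsilon\le\frac12$, $L=\log\frac1\epsilon$, $\omega\in\mathbb R$ and a sign, let $h$ be the harmonic map on $\mathcal A=\{\epsilon\le|\zeta|\le1\}$ with
$$h(e^{i\theta})=\Phi_1^c(e^{i\theta}),\qquad h(\epsilon e^{i\theta})=\Phi_2(e^{i\omega}e^{\pm i\theta})=\sum C_ne^{in\theta}.$$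
Here $C_n=B_ne^{in\omega}$ for the sign $+$ and $C_n=\overline{B_n}e^{-in\omega}$ for the sign $-$. Both signs are allowed because we work mod 2. By the maximum principle for the subharmonic function $|h|^2$, the image lies in $\overline{B_{\varrho/2}}$. Mod 2, $\partial h_\#[\mathcal A]=\partial[D_1]+\partial[D_2]$, so $X=h_\#[\mathcal A]+[D_1]+[D_2]$ is an admissible cycle and $T+X=T\llcorner(D_1\cup D_2)^c+h_\#[\mathcal A]$. With $W=\overline{B_{3\varrho/4}}$, minimality of $T$ would give
$$|D_1|+|D_2|\le\operatorname{Area}(h)\le E(h).$$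
We show $E(h)<|D_1|+|D_2|$ for suitable parameters.

**Step 3: the energy difference.** *Purpose: to isolate the cost of displacement and the gain in mode $1$.* By (1) and (2), with $C_0=0$ and $|C_n|=|B_n|$,
$$E(h)-|D_1|-|D_2|=\frac{\pi|\Phi_1(c)|^2}{L}+\pi\sum_{n\ne0}|n|\,\frac{2\epsilon^{2|n|}(|A_n|^2+|C_n|^2)-4\epsilon^{|n|}\operatorname{Re}\langle A_n,C_n\rangle}{1-\epsilon^{2|n|}}.$$
As $\epsilon\le\frac12$, each denominator is at least $\frac34$. The terms with $|A_n|^2+|C_n|^2$ sum to at most $\frac83\epsilon^2(|D_1|+|D_2|)$. The inner products with $|n|\ge2$, bounded by $\frac12(|A_n|^2+|C_n|^2)$, contribute at most $\frac83\epsilon^2(|D_1|+|D_2|)$ in absolute value. The terms with $n=\pm1$ are equal, since $A_{-1}=\overline{A_1}$, $C_{-1}=\overline{C_1}$. So with $C_2=\frac{16}3(|D_1|+|D_2|)$,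
$$E(h)-|D_1|-|D_2|\le\frac{\pi|\Phi_1(c)|^2}L-\frac{8\pi\epsilon}{1-\epsilon^2}\operatorname{Re}\langle A_1,C_1\rangle+C_2\epsilon^2.\tag{8}$$

**Step 4: turning the neck.** *Purpose: to choose $\omega$ and the sign so that the inner product sees the full tilt.* With $\cdot$ bilinear, $\langle A_1,C_1\rangle$ equals $e^{i\omega}A_1\!\cdot\!B_1$ (sign $-$) or $e^{-i\omega}A_1\!\cdot\!\overline{B_1}$ (sign $+$). So we can arrange $\operatorname{Re}\langle A_1,C_1\rangle=\max(|A_1\!\cdot\!B_1|,|A_1\!\cdot\!\overline{B_1}|)$. Write $B_1=\frac12(w_1-iw_2)$, where $w_1,w_2$ are the partial derivatives of $\Phi_2$ at $0$: orthogonal, spanning $P_2$, of equal length $l>0$. Let $\Pi$ be the orthogonal projection to $P_2$. Then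
$$|A_1\!\cdot\!B_1|^2+|A_1\!\cdot\!\overline{B_1}|^2=\tfrac12\big(|A_1\!\cdot\!w_1|^2+|A_1\!\cdot\!w_2|^2\big)=\tfrac12l^2|\Pi A_1|^2,$$
so the maximum is at least $\frac l2|\Pi A_1|$.

**Step 5: the tilt is of first order.** *Purpose: to use $II_1\ne0$.* The function $\Pi\partial_\zeta\Phi_1$ is holomorphic, since $\Phi_1$ is harmonic, and vanishes at $0$, since $T_0S_1=P_1$. With $\zeta=\zeta_1+i\zeta_2$ and $\partial_{22}\Phi_1=-\partial_{11}\Phi_1$, its derivative at $0$ is
$$\Pi\,\partial_\zeta^2\Phi_1(0)=\tfrac12\Pi(\partial_{11}\Phi_1-i\,\partial_{12}\Phi_1)(0).$$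
Since $P_2$ is the normal plane of $S_1$ at $0$, $\Pi D^2\Phi_1(0)$ is a positive multiple of $II_1$ in an orthonormal frame. It is trace-free and nonzero, so the real vectors $\Pi\partial_{11}\Phi_1(0)$ and $\Pi\partial_{12}\Phi_1(0)$ are not both zero, and the derivative is nonzero. Hence there is $\kappa>0$ with $\operatorname{Re}\langle A_1,C_1\rangle\ge\kappa|c|$ for small $|c|$. Also $|\Phi_1(c)|\le C_3|c|$ for a constant $C_3>0$.

**Step 6: choosing the displacement.** *Purpose: to make the gain dominate.* Take $|c|=\sigma\epsilon L$ with $\sigma=4\kappa/C_3^2$; this tends to $0$ as $\epsilon\to0$. By (8),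
$$E(h)-|D_1|-|D_2|\le\epsilon^2L\,(\pi C_3^2\sigma^2-8\pi\kappa\sigma)+C_2\epsilon^2=\epsilon^2(C_2-4\pi\kappa\sigma L)<0$$
for $\epsilon$ small, since $L\to\infty$. So $T$ is not minimizing in $U$. $\blacksquare$

For the parenthesis in Theorem B: $\{w=z^k\}$ and $\{z=0\}$ satisfy (∗), with both second fundamental forms zero iff $k\ge3$. Theorems A and B apply.

## 8. Splitting into two sheets at a singular point: proof of Theorem C

The converse direction is Theorem A. For the direct one, let $p=0$. We use these standard facts. The varifold of $T$ is stationary, integral and of multiplicity one, so the monotonicity formula holds. For every sequence $r_j\to0$ the rescalings $T/r_j$ subconverge, as chains and as varifolds, to a mass-minimizing cone whose mass ratio is the density $\Theta(T,0)$. Allard's theorem: a stationary integral 2-varifold whose area ratio in a ball centered on its support is close enough to $1$ is a smooth embedded graph in a smaller concentric ball, with estimates. In particular, varifold convergence of stationary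 integral varifolds to a smooth multiplicity-one surface is $C^2$ graphical convergence on compact pieces.

**Step 1: all tangent cones at $0$ are rotations of $C$.** *Purpose: the hypothesis concerns one tangent cone, and we need all of them.* By hypothesis $\Theta(T,0)=2$, so every tangent cone $C'$ has density $2$ at its vertex. If $0$ were a regular point of the cone $C'$, then $C'$ would coincide with its tangent plane at $0$ and have density $1$. So $C'$ is singular, and by known fact 2 it is a rotation of $C$. (The rotation may depend on the sequence $r_j$.)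

**Step 2: two sheets away from $0$.** *Purpose: to describe $T$ on every small annulus and glue.* Rotations of $C$ have multiplicity one and are smooth away from $0$. We claim: for each $\varepsilon>0$ there is $r_\varepsilon>0$ such that for all $r<r_\varepsilon$ the restriction of $T/r$ to $\{\frac12<|x|<2\}$ (here $x$ is the position in $\mathbb R^4$) is a multiplicity-one normal graph, of $C^2$ norm less than $\varepsilon$, over some rotation $C_r$ of $C$. If not, there are $r_j\to0$ violating this for some $\varepsilon$. By Step 1 a subsequence of $T/r_j$ converges to a rotation of $C$, and by Allard's theorem the convergence is $C^2$ graphical on the annulus, a contradiction.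

For $\varepsilon$ small, $|x|$ has no critical points on this graph, and each level set $\{|x|=\sigma\}$, $\sigma$ near $1$, consists of two circles, one on each sheet. Hence for some $r_0>0$ the set $Z=\operatorname{spt}T\cap(B_{r_0}\setminus\{0\})$ is a smooth embedded minimal surface, $T=[Z]$ in $B_{r_0}$ (a point carries no mass), and $|x|:Z\to(0,r_0)$ is a proper submersion whose fibers are two circles. A proper submersion onto an interval is a product, so $Z$ has exactly two components $Z_1,Z_2$, each meeting every sphere $\partial B_\sigma$, $\sigma<r_0$, in one circle. In each of the above annuli $Z_i$ is connected, so it is one of the two sheets.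

**Step 3: smoothness across $0$.** *Purpose: to show that each sheet closes up smoothly.* Let $S_i=Z_i\cup\{0\}$. By monotonicity for $T$, the area of $S_i$ in $B_\sigma$ is $O(\sigma^2)$.

$S_i$ is stationary in $B_{r_0}$: multiply a test field by a cutoff that vanishes on $B_\sigma$, equals $1$ off $B_{2\sigma}$ and has gradient at most $2/\sigma$. The first variation on the cut-off field is zero since $Z_i$ is minimal, and the error is $O(\sigma^{-1}\cdot\sigma^2)+O(\sigma^2)=O(\sigma)\to0$.

$S_i$ has density $1$ at $0$. Let $\sigma_j\to0$. After passing to a subsequence, $T/\sigma_j$ converges to a rotation of $C$, graphically on each annulus $\{R^{-1}<|x|<R\}$. There $Z_i/\sigma_j$ is one sheet, so it subconverges to a multiplicity-one 2-plane through $0$. The area of $S_i/\sigma_j$ in $B_1\setminus B_{1/R}$ therefore tends to $\pi(1-R^{-2})$, and the area in $B_{1/R}$ is $O(R^{-2})$ uniformly in $j$. Letting $R\to\infty$, the area ratio at scale $\sigma_j$ tends to $1$ along the subsequence. As the sequence was arbitrary, the density is $1$.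

By Allard's theorem $S_i$ is a smooth embedded minimal surface near $0$.

**Step 4: conclusion.** *Purpose: to verify (∗) and apply Theorem B.* The tangent cone of $T$ at $0$ is now $T_0S_1\cup T_0S_2$. By Step 1 it is a rotation of $C$, so the two tangent planes are totally orthogonal. Thus (∗) holds, $T=[S_1]+[S_2]$ near $0$, and $S_1\cap S_2=\{0\}$ because $Z_1,Z_2$ are disjoint. As $T$ is mass-minimizing near $0$, Theorem B gives $II_1=II_2=0$. $\blacksquare$

**Remark.** Every singular point $p$ of a mass-minimizing $T$ satisfies the hypothesis of Theorem C. Tangent cones at $p$ exist and are mass-minimizing cones. A nonsingular one would be a multiplicity-one plane, and Allard's theorem would make $p$ regular. A singular one is a rotation of $C$ by known fact 2. Hence Theorems A–C describe all singular germs of mass-minimizing 2-chains mod 2 in $\mathbb R^4$.
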